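# The Steiner ratio of rectilinear space

## 1. Minimal trees in the rectilinear norm

Throughout, $d\ge 2$ and $\mathcal L_1^d$ is $\mathbb R^d$ with the norm $\|x\|=\|x\|_1=\sum_{i=1}^d|x_i|$. All lengths are measured in this norm. We write $e_1,\dots,e_d$ for the standard basis and $L(\cdot)$ for total length. One feature of the norm is used all the time: an edge from $u$ to $w$ can be replaced by a polygonal path that changes one coordinate at a time, and the length stays the same.

**Definition (minimum spanning tree).** Let $N\subseteq\mathbb R^d$ be finite. A minimum spanning tree (MST) for $N$ is a tree with vertex set exactly $N$ whose total edge length is minimal.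

Example. Let $N=\{(0,0),(2,0),(1,1)\}$ in $\mathbb R^2$. All three distances equal $2$, so every spanning tree has length $4$, and $L(\mathrm{MST})=4$.

**Definition (Steiner minimal tree).** A Steiner minimal tree (SMT) for $N$ is a shortest tree whose vertex set contains $N$ and may also contain finitely many further points of $\mathbb R^d$, called Steiner points. The points of $N$ are called terminals.

Example. For the same $N$, the Steiner point $(1,0)$ has distance $1$ from each terminal, so there is a tree of length $3$. Nothing is shorter: the length of a tree is the sum over the coordinates of the total variation of that coordinate along the edges, and a tree containing $N$ has variation at least $2$ in the first coordinate and at least $1$ in the second. So $L(\mathrm{SMT})=3$.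

**Definition (Steiner ratio).** The Steiner ratio of $\mathcal L_1^d$ is
$$m(d,1)=\inf\left\{\frac{L(\text{SMT for }N)}{L(\text{MST for }N)}:\ N\subseteq\mathbb R^d\text{ finite},\ |N|\ge2\right\}.$$

Example. A two-point set has ratio $1$. The three points above have ratio $\frac34$, so $m(2,1)\le\frac34$.

Two bounds are available at once.

*The ratio is never below $\frac12$.* Walk once around a tree of length $L$ that contains $N$, using each edge twice. This closed walk has length $2L$ and meets all terminals. Listing them in order of first visit gives a path through $N$ of length at most $2L$, by the triangle inequality. So $L(\mathrm{MST})\le 2L$, and $m(d,1)\ge\frac12$.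

*The cross-polytope.* Let $N=\{\pm e_1,\dots,\pm e_d\}$. All distances equal $2$, so $L(\mathrm{MST})=2(2d-1)$. The star with center $0$ has length $2d$. It is an SMT, because a tree containing $e_i$ and $-e_i$ has variation at least $2$ in coordinate $i$, for each $i$. Hence
$$m(d,1)\le\frac{2d}{2(2d-1)}=\frac d{2d-1}=\frac12+\frac1{4d-2}.\tag{1}$$

## 2. The conjectured value $d/(2d-1)$ and two theorems against it

Inequality (1) is number (4.42) in "The Steiner Ratio of Metric Spaces" (https://math-inf.uni-greifswald.de/storages/uni-greifswald/fakultaet/mnf/mathinf/boldt/pdf-dateien/cieslik-steiner-ratio.pdf), which is the source of the problem. For $d=2$ there is equality: $m(2,1)=\frac23$ (Hwang). Graham and Hwang conjectured that equality always holds, that is, $m(d,1)=\frac d{2d-1}$ for every $d\ge2$. In plain words: is the cross-polytope with its one central Steiner point the worst configuration in every dimension? The answer is no.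

**Theorem A.** $m(10,1)\le\frac12+\frac1{39}=\frac{41}{78}<\frac{10}{19}$. Also $m(d,1)<\frac d{2d-1}$ for $d=14$ and for all $d\ge18$.

**Theorem B.** For all $d\ge2$,
$$\frac12+\frac1{32\,d\ln(16d)}\ \le\ m(d,1)\ \le\ \frac12+\frac4{(d-1)\log_2(4(d-1))}.$$
Hence $m(d,1)-\frac12=\Theta\big(\frac1{d\log d}\big)$. More precisely,
$$\tfrac1{16}\le\liminf_{d\to\infty}\big(m(d,1)-\tfrac12\big)d\ln d\le\limsup_{d\to\infty}\big(m(d,1)-\tfrac12\big)d\ln d\le2\ln2.$$

The $\Theta$ statement follows from the two displayed bounds. For $d\ge2$ we have $16d\le d^5$, so the lower bound is at least $\frac12+\frac1{160\,d\ln d}$. Also $d-1\ge\frac d2$ and $4(d-1)\ge d$, so the upper bound is at most $\frac12+\frac{8}{d\log_2d}$. The conjectured value exceeds $\frac12$ by $\frac1{2(2d-1)}$, which is of the wrong order.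

The cases $3\le d\le9$ and $d=11,12,13,15,16,17$ are not decided here. Since the conjecture asserts equality for every $d\ge2$, Theorem A settles it.

## 3. Overlaps, and why a single star cannot win

To get a ratio near $\frac12$ we want many points that are pairwise far apart but all close to a short common tree. We need to know when two points are as far apart as the triangle inequality allows.

**Definition (half-axes and overlap).** In $\mathbb R^k$ consider the $2k$ half-axes $+i$ and $-i$, $1\le i\le k$; we call $\{+i,-i\}$ an antipodal pair. For $v\in\mathbb R^k$ put $f_v(+i)=\max(v_i,0)$ and $f_v(-i)=\max(-v_i,0)$. The overlap of $u$ and $v$ is $o(u,v)=\sum_a\min(f_u(a),f_v(a))$, summed over all half-axes $a$.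

Example. In $\mathbb R^2$ let $u=(\frac12,\frac12)$ and $v=(1,0)$. They share only the half-axis $+1$, and $o(u,v)=\frac12$. Indeed $\|u-v\|=1=1+1-2\cdot\frac12$, an instance of the identity
$$\|u-v\|=\|u\|+\|v\|-2\,o(u,v).\tag{2}$$

*Proof of (2).* Look at one coordinate with entries $\alpha,\beta$. If they have the same sign, $|\alpha-\beta|=|\alpha|+|\beta|-2\min(|\alpha|,|\beta|)$, and the overlap in this coordinate is $\min(|\alpha|,|\beta|)$. If the signs are opposite or one entry is $0$, then $|\alpha-\beta|=|\alpha|+|\beta|$ and the overlap there is $0$. Add over the coordinates. $\square$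

The first thing to try is to improve the star: put $n$ unit vectors around the center $0$ with pairwise distances $2$. The star has length $n$ and the MST has length $2(n-1)$, so the ratio is at most $\frac n{2(n-1)}$, and more vectors would be better. But by (2), distance $2$ between unit vectors means overlap $0$. So the vectors occupy pairwise disjoint nonempty sets of half-axes, and there are only $2d$ half-axes. Hence $n\le2d$, and the bound obtained is never better than (1).

What gets past this is to give up one coordinate. Write $\mathbb R^d=\mathbb R\times\mathbb R^{d-1}$ with points $(t,v)$, and think of $t$ as time. Two points at different times already have distance $|t-t'|$ from the first coordinate, so their vectors are allowed to overlap by $|t-t'|/2$. The star becomes a comb: a spine along the $t$-axis with a tooth of length $1$ to each point. The same half-axes can be used again and again at different times, and the only cost is the length of the spine.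

## 4. Schedules

We use unit vectors of a special kind. A nonempty set $E$ of half-axes that contains no antipodal pair defines the unit vector $v_E$ with $f_{v_E}=\frac1{|E|}1_E$. For two such sets,
$$o(v_E,v_{E'})=|E\cap E'|\cdot\min\Big(\frac1{|E|},\frac1{|E'|}\Big)=\frac{|E\cap E'|}{\max(|E|,|E'|)}.\tag{3}$$
So large sets overlap little with singletons, and that is what makes them useful at times close to those of the singletons.

**Definition ($K$-schedule).** A $K$-schedule on $k$ axes is a set $\mathcal S\subset\mathbb R\times\mathbb R^k$ of pairs $(t,v)$ with $\|v\|=1$ that is invariant under $t\mapsto t+2$, has exactly $K$ elements with $0\le t<2$, and satisfies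
$$o(v,v')\le\frac{|t-t'|}2\qquad\text{for distinct }(t,v),(t',v')\in\mathcal S.\tag{4}$$

Condition (4) is automatic when $|t-t'|\ge2$, because unit vectors have overlap at most $1$. By periodicity it is therefore enough to check (4) with $|t-t'|$ replaced by the cyclic distance of $t$ and $t'$ modulo $2$, for pairs that are distinct modulo the shift.

Example. On $k=2$ axes take, modulo $2$, the four singletons at $t=0$ and the sets $\{+1,+2\},\{-1,-2\}$ at $t=1$. Sets at the same time are disjoint, so they have overlap $0$. A singleton and a pair have overlap at most $\frac12$ by (3), and their cyclic time distance is $1$. This is a $6$-schedule.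

**Lemma 1.** If there is a $K$-schedule on $d-1$ axes, then $m(d,1)\le\frac12+\frac1K$. Consequently, if $K>4(d-1)+2$, then $m(d,1)<\frac d{2d-1}$.

*Proof.* Let $p\ge1$ be an integer with $pK\ge2$, and let $N$ be the set of the $pK$ points $(t,v)\in\mathcal S$ with $0\le t<2p$. By (2) and (4), distinct points of $N$ have distance
$$|t-t'|+\|v-v'\|=|t-t'|+2-2\,o(v,v')\ge2.$$
So every edge of a spanning tree has length at least $2$, and $L(\mathrm{MST})\ge2(pK-1)$. For the Steiner tree, join each $(t,v)\in N$ to $(t,0)$ by an edge of length $\|v\|=1$, and join the points $(t,0)$ in order along the line $v=0$. This tree contains $N$ and has length at most $pK+2p$. Hence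
$$m(d,1)\le\frac{pK+2p}{2(pK-1)}\ \longrightarrow\ \frac{K+2}{2K}=\frac12+\frac1K\qquad(p\to\infty).$$
Since $4(d-1)+2=4d-2$ and $\frac d{2d-1}=\frac12+\frac1{4d-2}$, the last claim follows. $\square$

**Lemma 2.** A $K$-schedule on $k$ axes and a $K'$-schedule on $k'$ axes give a $(K+K')$-schedule on $k+k'$ axes.

*Proof.* Let the two schedules use disjoint sets of axes, filling the other coordinates with zeros. Overlaps between the two parts are $0$, so (4) holds. $\square$

In the same way, a schedule on $k$ axes is also a schedule on more axes, with some axes unused.

**The target $4k+2$.** On $k=d-1$ axes we must beat $4k+2$. On one axis the only unit vectors are $\pm1$. Two copies of the same vector have overlap $1$ and need a time gap of $2$, so $K\le2$. The example on two axes has $K=6<10$. In general, if at some time we use sets of size $s$ that partition the $2k$ half-axes, we gain $2k/s$ elements. Singletons at $t=0$ give $2k$. Pairs at $t=1$ give $k$ more. Sets of size $4$ at $t=\frac12$ and $t=\frac32$ give $\frac k2+\frac k2$ more. The total is then $4k$, still $2$ short of the target, however large $k$ is. There are two ways to go further: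 use times that are not dyadic, which gives an example in a rather small dimension, or use more dyadic levels, which gives the right order as $d\to\infty$.

## 5. Thirty-nine vectors on nine axes

We use multiples of $\frac13$ as times and sets of sizes $1,3,6$. Partitions of the $18$ half-axes into such sets at six times will give $18\left(1+\frac16+\frac13+\frac16+\frac13+\frac16\right)=39$, one more than $4\cdot9+2=38$.

**Step 1: labeling the half-axes.** The purpose is to make the intersections computable by linear algebra. Label the $18$ half-axes by $(x,y,\varepsilon)\in\mathbb F_3\times\mathbb F_3\times\{0,1\}$. The axes are indexed by $(x,y)$. The positive half of axis $(x,y)$ gets the label $(x,y,0)$ and its negative half the label $(x+1,y,1)$. This is a bijection, and the antipodal pairs are $\{(x,y,0),(x+1,y,1)\}$. The shift by $1$ matters: without it a fiber of $x$ would contain antipodal pairs.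

**Step 2: the schedule.** Modulo $2$ in $t$, use the vectors $v_E$, where $E$ runs through the following classes.

| $t$ | class | sets $E$ | number |
|---|---|---|---|
| $0$ | $S$ | singletons | 18 |
| $1/3$ | $X_1$ | fibers of $x$ (size 6) | 3 |
| $2/3$ | $Y_1$ | fibers of $(y,\varepsilon)$ (size 3) | 6 |
| $1$ | $X_2$ | fibers of $x+y$ (size 6) | 3 |
| $4/3$ | $Y_2$ | fibers of $(x,\varepsilon)$ (size 3) | 6 |
| $5/3$ | $X_3$ | fibers of $x-y$ (size 6) | 3 |

The total is $K=39$. The vectors $v_E$ are defined, because no $E$ contains an antipodal pair: antipodal labels differ in $\varepsilon$, which excludes them from the sets of $Y_1$ and $Y_2$, and each of $x$, $x+y$, $x-y$ differs by $1$ between antipodal labels, which excludes them from the sets of $X_1,X_2,X_3$.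

**Step 3: checking (4).** We go through all pairs of classes. Time distances are cyclic modulo $2$, and overlaps come from (3).

- Same class: at the same time, distinct sets are disjoint, so $o=0$. In different periods $|t-t'|\ge2$.
- $S$ and $X_i$: the time distance is at least $\frac13$, and $o\le\frac16$.
- $S$ and $Y_i$: the time distance is $\frac23$, and $o\le\frac13$.
- $Y_1$ and $Y_2$: the time distance is $\frac23$. Fixing $(y,\varepsilon)$ and $(x,\varepsilon')$ leaves at most one label, so $o\le\frac13$.
- $Y_1$ with $X_1$ or $X_2$, and $Y_2$ with $X_2$ or $X_3$: the time distance is $\frac13$. For $y,\varepsilon$ fixed, each of $x$ and $x+y$ takes every value once. For $x,\varepsilon$ fixed, each of $x+y$ and $x-y$ takes every value once. So there is exactly one common element, and $o=\frac16$.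
- $Y_1$ and $X_3$, $Y_2$ and $X_1$: the time distance is $1$, and $o\le\frac36=\frac12$.
- $X_i$ and $X_j$ with $i\ne j$: the time distance is $\frac23$ (for $X_1$ and $X_3$ it is $2-\frac43$). Any two of the forms $x,\ x+y,\ x-y$ are linearly independent over $\mathbb F_3$. So fixing both values determines $(x,y)$, and $\varepsilon$ remains free: there are exactly $2$ common elements, and $o=\frac26=\frac13$.

In each line $o$ is at most half the time distance, so (4) holds.

**Step 4: conclusion for $d=10$.** Lemma 1 gives $m(10,1)\le\frac12+\frac1{39}=\frac{41}{78}$, and $\frac{41}{78}<\frac{10}{19}$ because $41\cdot19=779<780=78\cdot10$. This disproves the conjecture.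

For an explicit finite set take $p=21$ in the proof of Lemma 1: there are $21\cdot39=819$ points in $\mathbb R^{10}$ with ratio at most $\frac{819+42}{2\cdot818}=\frac{861}{1636}$, and $861\cdot19=16359<16360$.

## 6. Small blocks: $d=14$ and all $d\ge18$

By Lemma 2 the nine-axis schedule can be combined with small schedules on the remaining axes. It is enough that the small ones lose little against $4$ per axis.

**Lemma 3.** There are $K$-schedules on $1,2,3,4$ axes with $K=2,6,9,16$, respectively.

*Proof.* In each case use all singletons at $t=0$.

- 1 axis: nothing else; $K=2$.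
- 2 axes: $\{+1,+2\},\{-1,-2\}$ at $t=1$; $K=4+2=6$.
- 3 axes: $\{+1,+2\},\{-1,+3\},\{-2,-3\}$ at $t=1$; $K=6+3=9$.
- 4 axes: $\{+1,+2\},\{-1,-2\},\{+3,+4\},\{-3,-4\}$ at $t=1$; the sets of size $4$ given by the sign patterns $(+-+-)$ and $(-+-+)$ at $t=\frac12$; those given by $(+--+)$ and $(-++-)$ at $t=\frac32$; $K=8+4+2+2=16$.

At each time the sets are disjoint and contain no antipodal pair. For the rest of (4): a singleton and a pair have $o\le\frac12$ and time distance $1$. A singleton and a $4$-set have $o\le\frac14$ and time distance $\frac12$. Each of the four sign patterns has opposite signs in positions $1,2$ and in positions $3,4$, so it shares exactly one element with each pair; thus $o=\frac14$, and the time distance is $\frac12$. Finally, a pattern at $t=\frac12$ and a pattern at $t=\frac32$ agree in exactly two positions (either $1,2$ or $3,4$), so $o=\frac24=\frac12$, and the time distance is $1$. $\square$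

*End of the proof of Theorem A.* By Lemma 2 we obtain the following schedules.

- $d-1=13=9+4$: $K=39+16=55>54=4\cdot13+2$.
- $d-1=17=9+4+4$: $K=39+32=71>70=4\cdot17+2$.
- $d-1=18+4c+r$ with $c\ge0$ and $0\le r\le3$: two nine-axis blocks, $c$ four-axis blocks and one $r$-axis block (if $r>0$) give $K=78+16c+\kappa_r$ with $(\kappa_0,\kappa_1,\kappa_2,\kappa_3)=(0,2,6,9)$. Since $4(d-1)+2=74+16c+4r$, the difference is $4+\kappa_r-4r$, which equals $4,2,2,1$ for $r=0,1,2,3$.

By Lemma 1, $m(d,1)<\frac d{2d-1}$ for $d=14$, for $d=18$ and for all $d\ge19$. $\blacksquare$

## 7. Lines over $\mathbb F_q$ and the upper bound of Theorem B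

Now we use many dyadic levels. At level $j$ there are $2^{j-1}$ times, and at each of them the half-axes are partitioned into sets of size $2^j$. On $n$ axes each level then contributes $2^{j-1}\cdot\frac{2n}{2^j}=n$ elements, so $k$ levels give $2n+kn$. What we need is that sets from different times meet in at most one element. Pieces of lines with different slopes do this.

**Lemma 4.** Let $q=2^k$ with $k\ge1$. There is a $q^2(k+2)$-schedule on $q^2$ axes.

*Proof.* Index the axes by $\mathbb F_q^2$.

**Step 1: construction.** Level $0$: at $t=0$ use all $2q^2$ vectors $\pm e_i$. Level $j$, $1\le j\le k$: use the $2^{j-1}$ times $t=(2i-1)2^{1-j}\in(0,2)$, $1\le i\le2^{j-1}$. There are $\sum_{j=1}^k2^{j-1}=2^k-1\le q$ pairs $(j,i)$ in total, so we can assign distinct slopes $\mu_{j,i}\in\mathbb F_q$ to them. For each $j$ partition $\mathbb F_q$ into $q/2^j$ blocks $X$ of size $2^j$. At the time belonging to $(j,i)$ use the vectors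
$$\pm2^{-j}1_E,\qquad E=\{(x,\mu_{j,i}x+b):x\in X\},$$
for all blocks $X$ and all $b\in\mathbb F_q$. These are unit vectors, and there are $2\cdot\frac q{2^j}\cdot q=\frac{2q^2}{2^j}$ of them. Extend everything $2$-periodically.

**Step 2: counting.**
$$K=2q^2+\sum_{j=1}^k2^{j-1}\cdot\frac{2q^2}{2^j}=q^2(k+2).$$

**Step 3: checking (4).** If $t=t'$: at a fixed time the sets $E$ partition the axes, since $(x,y)$ lies in exactly the set with $X\ni x$ and $b=y-\mu_{j,i}x$. So distinct vectors occupy disjoint sets of half-axes, and $o=0$. If the signs are opposite, $o=0$ as well. If $|t-t'|\ge2$, there is nothing to check. There remains the case $0<|t-t'|<2$ with equal signs. Then the two times are different modulo $2$. So either one of the vectors is a singleton, or the sets lie on lines with different slopes, which meet in exactly one point. In both cases the supports share at most one element, so $o\le2^{-J}$ by (3), where $J\ge1$ is the larger of the two levels. Both times are integer multiples of $2^{1-J}$ (also after shifts by $2$) and they are different, so $|t-t'|/2\ge2^{-J}\ge o$. $\square$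

Example. For $q=2$ the lemma gives $K=12$ on $4$ axes, and for $q=4$ it gives $64$ on $16$ axes, two short of the target $66$. For $q=8$ it gives $320$ on $64$ axes, and the target is $258$: three levels pass it.

*Proof of the upper bounds in Theorem B.* By Lemma 2 take $B=\lfloor(d-1)/q^2\rfloor$ copies of this schedule, leaving the remaining axes unused. If $B\ge1$, Lemma 1 gives
$$m(d,1)\le\frac12+\frac1{Bq^2(k+2)},\qquad q=2^k.\tag{5}$$

Let $d\ge5$ and choose $k\ge1$ with $4^k\le d-1<4^{k+1}$. Since $\lfloor u\rfloor\ge\frac u2$ for $u\ge1$, we have $Bq^2\ge\frac{d-1}2$. From $d-1<4^{k+1}$ we get $\frac12\log_2(4(d-1))=1+\frac12\log_2(d-1)<k+2$. So $Bq^2(k+2)>\frac{d-1}4\log_2(4(d-1))$, and (5) gives the upper bound of Theorem B.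

For $d=2,3,4$ use (1): $m(d,1)\le\frac d{2d-1}\le\frac23$. The bound to be proved is at least $\frac12+\frac16$ in these cases, since $\frac4{(d-1)\log_2(4(d-1))}$ equals $2$ for $d=2$, equals $\frac23$ for $d=3$, and exceeds $\frac4{3\cdot4}=\frac13$ for $d=4$.

For the limsup, let $d$ be large and $k=\lfloor\frac12\log_2(d/\log_2d)\rfloor$. Then $q^2\le d/\log_2d$, and $d-1-q^2<Bq^2\le d-1$, so $Bq^2\sim d$. Also $k\sim\frac12\log_2d$. Hence (5) gives $m(d,1)\le\frac12+\frac{2+o(1)}{d\log_2d}$, and $\frac2{\log_2d}=\frac{2\ln2}{\ln d}$. $\blacksquare$

## 8. The excess $\Gamma$ of a tree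

We turn to the lower bound. Put $D=2d$, the number of half-axes of $\mathbb R^d$. For a finite set $N$ with $|N|\ge2$ and a tree $T$ of length $L$ whose vertex set contains $N$, let
$$\Gamma=2L-L(\mathrm{MST}(N)).$$
By Section 1, $\Gamma\ge0$. A ratio close to $\frac12$ means that $\Gamma$ is small compared with $L$, and we must show that this cannot go too far.

**Proposition 5.** For every such $N$ and $T$ and every $0<\theta<1$,
$$L\le2\theta D\,L+2D\ln(2/\theta)\,\Gamma.\tag{6}$$

The plan is to fix one of the $D$ directions, to show that the edges of that direction have total length at most $2\theta L+2\ln(2/\theta)\Gamma$, and then to add over the directions. The proof occupies this section and the next two.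

**Step 1: normalization.** The purpose is to reduce to rooted binary trees with axis-parallel edges whose leaves are exactly the terminals.

Delete non-terminal leaves, repeatedly. If this removes length $x$, then (6) for the smaller tree implies (6) for $T$. Indeed (6) reads $(1-2\theta D)L\le2D\ln(2/\theta)\,(2L-L(\mathrm{MST}(N)))$, and increasing $L$ by $x$ raises the left side by at most $x$ and the right side by $4D\ln(2/\theta)\,x\ge x$, because $D\ge4$ and $\ln(2/\theta)>\ln2$. So we may assume that all leaves are terminals.

Now replace each edge by an axis-parallel polygonal path of the same length, with its corners as new vertices. From here on the tree is an abstract tree with a map to $\mathbb R^d$; its image may cross itself, which does no harm. Attach each terminal that is not a leaf as a new leaf by an edge of length $0$; the old vertex is no longer counted as a terminal. If there is no non-leaf vertex, subdivide the single edge. Root the tree at a non-leaf vertex $r$. Finally, if a vertex $v$ has children $c_1,\dots,c_m$ with $m\ge3$, insert a new vertex $v'$ joined to $v$ by an edge of length $0$, let $v$ keep $c_1$ and get the child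 $v'$, let $v'$ take $c_2,\dots,c_m$, and repeat. None of this changes the length $L$. The result has the following properties:

- the leaves are exactly the terminals, each terminal being one leaf;
- every edge is an axis-parallel segment of length at least $0$;
- every non-leaf vertex has one or two children, and the root has two.

Vertices with two children are called branchings. Let $\rho(\cdot,\cdot)$ be the distance in the tree. For leaves $p,q$ we have $\|p-q\|\le\rho(p,q)$.

**Step 2: heights.** The purpose is to write $L$ as a sum over branchings. For a point $x$ of the tree (a vertex or a point inside an edge) let $H(x)=\min_p\rho(p,x)$ over the leaves $p$ below $x$, with $p=x$ allowed if $x$ is a leaf. At a branching $v$ let $M_1,M_2$ be the leaf sets of the two branches and $H_i=\min_{p\in M_i}\rho(p,v)$, labeled so that $H_1\le H_2$. Put $\pi_v=H_2-H_1\ge0$. Then $H(v)=H_1$. The top end of the $i$-th child edge at $v$ is regarded as a position of its own: it has leaf set $M_i$ and height $H_i$.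

With this convention $H$ grows at rate $1$ upward along each edge, so $L=\sum_{\text{edges}}(H_{\rm top}-H_{\rm bottom})$. Collect the terms at each vertex. A leaf gives $0$. A vertex with one child gives $H-H=0$. A branching $v\ne r$ gives $H_1+H_2-H(v)=H_2$. The root gives $H_1+H_2=H_2+H(r)$. So $L=H(r)+\sum_vH_2(v)$, and since $2H_2=H_1+H_2+\pi_v$,
$$2L=2H(r)+\sum_v(H_1+H_2+\pi_v),\tag{7}$$
where here and below $\sum_v$ runs over the branchings and $H_1,H_2$ are taken at $v$.

**Step 3: a spanning tree from links.** The purpose is to bound $\Gamma$ from below by quantities that can be seen locally. At each branching choose one link $p_vq_v$ with $p_v\in M_1$ and $q_v\in M_2$. By induction from the leaves upward, the links at and below a vertex form a spanning tree on the leaves below it, so all links together form a spanning tree of $N$. Choose the shortest link at each $v$, and put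
$$s_v=\max_{p\in M_1,\,q\in M_2}\big(H_1+H_2-\|p-q\|\big).$$
We have $s_v\ge0$, because the nearest leaves $p,q$ of the two branches satisfy $\|p-q\|\le H_1+H_2$. The chosen spanning tree has length $\sum_v(H_1+H_2-s_v)$, so with (7)
$$\Gamma\ge2H(r)+\sum_v(\pi_v+s_v).\tag{8}$$

Example. Take $N=\{(0,0),(2,0),(1,1)\}$ and the star at $(1,0)$. Root it at the center and split: $r$ has as children the leaf $(1,1)$ and a vertex $c$ at the same place as $r$, and $c$ has the leaves $(0,0),(2,0)$. At both branchings $H_1=H_2=1$ and $\pi=0$, and all distances equal $2$, so $s=0$. Formula (7) reads $6=2+2+2$, and (8) reads $\Gamma=6-4=2\ge2$.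

## 9. Content in one direction, and a potential that is not robust

Orient all edges downward, away from the root. Fix one direction $a\in\{\pm e_1,\dots,\pm e_d\}$. Let $L_a$ be the total length of the edges with downward direction $a$ (edges of length $0$ get any direction). Then $\sum_aL_a=L$.

**Definition (direction-$a$ content).** For a leaf $p$ below $x$, let $A_p(x)$ be the length of the part of the path from $x$ down to $p$ that runs in direction $a$.

Example. If the path from $x$ to $p$ goes $2$ units in direction $e_1$, then $3$ in direction $e_2$, then $1$ in direction $-e_1$, then $A_p(x)=2$ for $a=e_1$ and $A_p(x)=1$ for $a=-e_1$.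

If two leaves on different sides of $v$ both have large content, they are close to each other. For $p\in M_1$ and $q\in M_2$ at $v$,
$$\|p-q\|\le\rho(p,v)+\rho(q,v)-2\min\big(A_p(v),A_q(v)\big).\tag{9}$$

*Proof.* Let $a=\pm e_i$. Along the path $p\to v\to q$ let $P$ be the total motion in direction $+a$ and $Q$ that in direction $-a$. The part from $p$ up to $v$ runs against the orientation, so $Q\ge A_p(v)$; the part from $v$ down to $q$ gives $P\ge A_q(v)$. In coordinate $i$ the net displacement is $|P-Q|=P+Q-2\min(P,Q)\le P+Q-2\min(A_p(v),A_q(v))$. In every other coordinate it is at most the variation. Adding up gives (9). $\square$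

We look for a potential $F$ on the tree that vanishes at leaves, grows at rate about $1$ along edges of direction $a$, is nearly additive at branchings up to an error controlled by $\pi_v+s_v$, and is bounded by a multiple of $H$. Summing over the tree would then give $L_a\lesssim F(r)+\text{errors}\lesssim\Gamma$.

The first candidate is $F(x)=\max A_p(x)$ over the leaves $p$ *nearest* to $x$. It vanishes at leaves, satisfies $F\le H$, and grows at rate $1$ along edges of direction $a$. At a branching with $\pi_v=0$ it is also fine: if $p,q$ are the maximizers on the two sides, then $F(v)=\max(A_p,A_q)=A_p+A_q-\min(A_p,A_q)$, and by (9) $2\min(A_p,A_q)\le H_1+H_2-\|p-q\|\le s_v$. But as soon as $\pi_v>0$, however small, the second branch has no nearest leaf and its whole content is lost. Here is a case. Let $a=e_1$, $v=0$, $p=e_2$, $q=(1+h)e_1$ with $h>0$, joined to $v$ by straight edges. Then $H_1=1$, $H_2=1+h$, $\pi_v=h$, and $\|p-q\|=2+h=H_1+H_2$, so $s_v=0$. The branch values of $F$ are $0$ and $1+h$, but $F(v)=0$. A loss of $1+h$ is not bounded by a constant times $\pi_v+s_v=h$ as $h\to0$.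

So leaves that are slightly farther away must count too, with a weight that decreases continuously. Which slack is harmless? Suppose leaves $p,q$ have content at least $s$ and are each less than $\frac s2$ farther than the nearest leaf on their side. Then (9) still gives $\|p-q\|<H_1+H_2+s-2s=H_1+H_2-s$. So at scale $s$ a slack below $\frac s2$ can be tolerated. This suggests treating every scale $s$ separately and integrating over $s$.

## 10. A potential that integrates over all scales

Let $g(u)=\max(0,1-2u)$ for $0\le u<\infty$ and $g(\infty)=0$. This function is nonincreasing, takes values in $[0,1]$, and is $2$-Lipschitz on $[0,\infty)$.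

**Definition (potential).** Consider a point $x$ with leaf set $M$: all leaves below $x$, or $M_i$ if the position is the top end of the $i$-th child edge at a branching $x$. Let $H=\min_{p\in M}\rho(p,x)$, and for $s>0$ let
$$\sigma(s)=\min\{\rho(p,x)-H:\ p\in M,\ A_p(x)\ge s\}\in[0,\infty],\qquad\Phi=\int_{\theta H}^\infty g\big(\sigma(s)/s\big)\,ds,$$
where the minimum over the empty set is $\infty$.

So $\sigma(s)$ is the extra distance to be paid for content at least $s$. The cutoff at $\theta H$ is there because the loss caused by a slack $\pi_v$ at scale $s$ will be $2\pi_v/s$, which is not integrable at $s=0$.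

Example. Return to $v=0$, $p=e_2$, $q=(1+h)e_1$, $a=e_1$, now with $0\le h\le\frac\theta2$. In branch 1, $\sigma_1(s)=\infty$ for all $s>0$, so $\Phi_1=0$. In branch 2, $\sigma_2(s)=0$ for $s\le1+h$ and $\sigma_2(s)=\infty$ for larger $s$, with $H_2=1+h$; so $\Phi_2=(1-\theta)(1+h)$. At $v$ we have $H=1$ and $\sigma_v(s)=h$ for $s\le1+h$. For $s\ge\theta$ we have $\frac{2h}s\le1$, so
$$\Phi(v)=\int_\theta^{1+h}\Big(1-\frac{2h}s\Big)ds=1+h-\theta-2h\ln\frac{1+h}\theta .$$
The drop is $\Phi_1+\Phi_2-\Phi(v)=2h\ln\frac{1+h}\theta-\theta h\le2\ln(2/\theta)\,\pi_v$, since $1+h\le2$. The loss is now proportional to $\pi_v=h$.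

**Step 4: size of $\Phi$.** The purpose is the bound that closes the argument at the root. Suppose $g(\sigma(s)/s)>0$. Then $\sigma(s)<\frac s2$, and there is $p\in M$ with $s\le A_p(x)\le\rho(p,x)=H+\sigma(s)<H+\frac s2$. So $s<2H$. Hence the integrand vanishes for $s\ge2H$, and $0\le\Phi\le2H$. In particular $\Phi=0$ at leaves.

**Step 5: growth along one edge.** The purpose is to compare $\Phi$ at two points of the same edge. Let $y$ be the lower and $z$ the higher point, at distance $\delta$. The leaf set is the same at both, and $H(z)=H(y)+\delta$. All differences $\rho(p,\cdot)-H(\cdot)$ are also the same at both.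

(i) *The edge does not have direction $a$.* Then the contents $A_p$ do not change, so $\sigma$ does not change. Only the cutoff rises, by $\theta\delta$, and the integrand is at most $1$. So $\Phi(z)\ge\Phi(y)-\theta\delta$.

(ii) *The edge has direction $a$.* Then all contents grow by $\delta$. For $0<s\le\delta$ every $p\in M$ satisfies $A_p(z)\ge s$, so $\sigma_z(s)=0$ and the integrand is $1$. For $s>\delta$ we have $\sigma_z(s)=\sigma_y(s-\delta)$, and since $g$ is nonincreasing,
$$g\Big(\frac{\sigma_z(s)}s\Big)\ge g\Big(\frac{\sigma_y(s-\delta)}{s-\delta}\Big).$$
Write $g_y(s')=g(\sigma_y(s')/s')$ for $s'>0$ and $g_y(s')=1$ for $s'\le0$. Substituting $s'=s-\delta$, the cutoff $\theta H(z)$ becomes $\theta H(y)+\theta\delta-\delta$, and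
$$\Phi(z)\ge\int_{\theta H(y)-(1-\theta)\delta}^\infty g_y(s')\,ds'\ge\Phi(y).$$
Suppose moreover that some leaf $p$ nearest to $y$ has $A_p(y)\ge\theta H(y)$. Then $\sigma_y(s')=0$ for $0<s'\le\theta H(y)$, so $g_y=1$ on $(-\infty,\theta H(y)]$, and therefore $\Phi(z)\ge\Phi(y)+(1-\theta)\delta$.

**Step 6: total growth along edges.** The purpose is to show that the full gain in (ii) occurs on almost all of the length $L_a$. Fix nearest leaves $p(x)$ consistently, from the leaves upward: $p(x)$ is constant along an edge, and at a branching it is inherited from branch 1. For each leaf $p$ the set $\{x:p(x)=p\}$ is a path going up from $p$, called the leg of $p$. Let $\lambda_p$ be its length. Every edge lies on one leg (apart possibly from its top end), so $\sum_p\lambda_p=L$, and $H(x)=\rho(p,x)$ for $x$ on the leg of $p$.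

Call a point $x$ of an edge of direction $a$ *unrecorded* if $A_{p(x)}(x)<\theta H(x)$. At the top end of an edge we use the leaf and the height of that edge. Along such an edge $A_p-\theta H$ increases upward at rate $1-\theta>0$, so the unrecorded points form a lower part of the edge. Split the edge at the end of this part. On the lower part use $\Phi(z)\ge\Phi(y)$ from (ii). On the upper part, if it has positive length, its bottom $y$ satisfies $A_p(y)\ge\theta H(y)$, so (ii) gives the gain $1-\theta$ per unit length.

Let $U_a$ be the total unrecorded length. If $x$ is an unrecorded point on the leg of $p$, all unrecorded points of the leg below $x$ lie on edges of direction $a$ on the path from $x$ down to $p$. So their length is at most $A_p(x)<\theta H(x)\le\theta\lambda_p$. Letting $x$ move up through the unrecorded points, we see that the unrecorded length on the leg is at most $\theta\lambda_p$. Summing over legs, $U_a\le\theta L$. With (i) on the edges of other directions,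
$$\sum_{\text{edges}}(\Phi_{\rm top}-\Phi_{\rm bottom})\ge(1-\theta)(L_a-U_a)-\theta(L-L_a)=L_a-\theta L-(1-\theta)U_a\ge L_a-2\theta L.\tag{10}$$

**Step 7: branchings.** The purpose is to bound the loss of $\Phi$ at a branching $v$ by $\pi_v$ and $s_v$. Let $\sigma_i,\Phi_i$ be the data at the top ends of the two child edges. The claim is
$$\Phi(v)\ge\Phi_1+\Phi_2-2\ln(2/\theta)\,\pi_v-s_v.\tag{11}$$

If $H_2=0$, then also $H_1=H(v)=0$ and $\pi_v=0$, and all three potentials vanish by Step 4. So (11) holds, since $s_v\ge0$. Let $H_2>0$.

Since $H(v)=H_1$, a leaf $p\in M_2$ has $\rho(p,v)-H(v)=(\rho(p,v)-H_2)+\pi_v$. So $\sigma_v(s)=\min(\sigma_1(s),\sigma_2(s)+\pi_v)$. Put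
$$g_1=g\Big(\frac{\sigma_1(s)}s\Big),\qquad g_2=g\Big(\frac{\sigma_2(s)}s\Big),\qquad g_2'=g\Big(\frac{\sigma_2(s)+\pi_v}s\Big)\le g_2 .$$
As $g$ is nonincreasing, the integrand at $v$ is $\max(g_1,g_2')=g_1+g_2'-\min(g_1,g_2')$. Integrate from $\theta H(v)=\theta H_1$. The first term gives exactly $\Phi_1$. In the second we may raise the cutoff to $\theta H_2\ge\theta H_1$. In the third, $\min(g_1,g_2')\le\min(g_1,g_2)$. So
$$\Phi(v)\ge\Phi_1+\int_{\theta H_2}^\infty g_2'\,ds-\int_0^\infty\min(g_1,g_2)\,ds.$$

*The first integral.* Since $g$ is $2$-Lipschitz, $g_2'\ge g_2-\frac{2\pi_v}s$ (if $\sigma_2(s)=\infty$, both $g_2$ and $g_2'$ are $0$). By Step 4, $g_2=0$ for $s\ge2H_2$. Hence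
$$\int_{\theta H_2}^\infty g_2'\,ds\ge\int_{\theta H_2}^{2H_2}\Big(g_2-\frac{2\pi_v}s\Big)ds=\Phi_2-2\ln(2/\theta)\,\pi_v .$$

*The second integral.* Suppose $g_1>0$ and $g_2>0$ at $s$. Then there are $p\in M_1$, $q\in M_2$ with $A_p(v),A_q(v)\ge s$, $\rho(p,v)<H_1+\frac s2$ and $\rho(q,v)<H_2+\frac s2$. By (9), $\|p-q\|<H_1+H_2+s-2s=H_1+H_2-s$, so $s_v>s$. Thus $\min(g_1,g_2)$ vanishes for $s\ge s_v$; it is at most $1$ elsewhere, and its integral is at most $s_v$.

This proves (11).

**Step 8: summation.** The purpose is to combine (8), (10) and (11). Add (10) and the inequalities (11) over all branchings. At each branching $v$, the values $\Phi_1,\Phi_2$ at the tops of the child edges cancel against (11), and $\Phi(v)$ cancels against the bottom value of the edge above $v$, unless $v=r$. At a vertex with one child, the top value of the edge below equals the bottom value of the edge above. At leaves $\Phi=0$. So only $\Phi(r)$ remains, and with Step 4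
$$2H(r)\ge\Phi(r)\ge L_a-2\theta L-\sum_v\big(2\ln(2/\theta)\,\pi_v+s_v\big).$$
Since $2\ln(2/\theta)\ge2\ln2>1$, inequality (8) gives
$$L_a\le2\theta L+2H(r)+\sum_v\big(2\ln(2/\theta)\,\pi_v+s_v\big)\le2\theta L+2\ln(2/\theta)\,\Gamma .$$
Adding over the $D$ directions $a$ and using $\sum_aL_a=L$ gives (6). This proves Proposition 5. $\square$

## 11. Choosing $\theta$: the lower bound of Theorem B

In (6) a small $\theta$ makes the term $2\theta DL$ harmless and costs only a logarithm in the other term.

Take $\theta=\frac1{4D}$. Then $2\theta D=\frac12$, and (6) gives $\frac L2\le2D\ln(8D)\,\Gamma$, that is,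
$$\Gamma\ge\frac L{4D\ln(8D)}=\eta L,\qquad\eta=\frac1{8d\ln(16d)}.$$
So for every finite $N$ with $|N|\ge2$ and every tree of length $L$ containing $N$ among its vertices, in particular for an SMT, we have $L(\mathrm{MST}(N))\le(2-\eta)L$. Hence $m(d,1)\ge\frac1{2-\eta}$. Since $(2-\eta)\left(\frac12+\frac\eta4\right)=1-\frac{\eta^2}4\le1$,
$$m(d,1)\ge\frac12+\frac\eta4=\frac12+\frac1{32\,d\ln(16d)}.$$

For the liminf, let $d$ be large and take $\theta=\frac1{D\ln D}$. Then $2\theta D=\frac2{\ln D}\to0$ and $\ln(2/\theta)=\ln(2D\ln D)=(1+o(1))\ln d$. So (6) gives
$$\Gamma\ge(1-o(1))\frac L{2D\ln d}=(1-o(1))\frac L{4d\ln d}.$$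
By the same computation, with $\eta=(1-o(1))\frac1{4d\ln d}$, we get $m(d,1)\ge\frac12+\frac{1-o(1)}{16\,d\ln d}$. Together with Section 7 this completes the proof of Theorem B. $\blacksquare$
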